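\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\title{Accomplishable formulae with exponentials\\ are not computably enumerable}

\begin{abstract}
In Japaridze's abstract resource semantics a formula describes a trade between two players, and it is accomplishable if the first player has a winning strategy. We show that neither the set of accomplishable formulae nor the set of computably accomplishable formulae is computably enumerable, which answers a question posed in \cite{ARS}. The proof encodes counter machines so that infinite runs correspond to winning strategies. Nondeterministic machines give more: accomplishability is $\Sigma^1_1$-hard, computable accomplishability is $\Sigma^0_3$-hard, and some accomplishable formula has no hyperarithmetical winning strategy. One occurrence of the exponential $!$, applied to a variable, suffices for all this, while without $!$ the accomplishable formulae form a $\Sigma^0_1$-complete set.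
\end{abstract}

\section{Introduction}

\subsection{The game}

Formulae are built from propositional variables $x,y,\dots$, negated variables $\neg x$ and the constants $\mathbf 0,\mathbf 1$ by the connectives $\wedge,\vee$ (multiplicative AND and OR), $\sqcap,\sqcup$ (additive AND and OR), and $!,?$ (exponential AND and OR). Negation of a compound formula is defined by De Morgan duality; the dual pairs are $\wedge/\vee$, $\sqcap/\sqcup$, $!/?$ and $\mathbf 0/\mathbf 1$.

A formula $A$ describes a trade between Alice and Bob. The game $[A]$ is played on the \emph{oformula} $\hat A$ obtained from $A$ by replacing each subformula $!B$ by the infinite multiplicative conjunction $B\wedge B\wedge\cdots$ and each $?B$ by the infinite multiplicative disjunction $B\vee B\vee\cdots$. An occurrence of $\neg x$ in $\hat A$ is a \emph{coin} of type $x$ supplied by Bob, which may be \emph{genuine} or \emph{false}. An occurrence of a variable $x$ without negation is a \emph{port} of type $x$: it is an obligation of Alice to deliver one genuine coin of type $x$.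

The players move alternately, $\omega$ times, and a move is a finite set of actions, possibly empty. Alice moves first; as noted in \cite{ARS}, it does not matter who starts, because postponing actions never hurts a player. Alice's actions are
\begin{itemize}
\item choosing one of the two components of an occurrence of $\sqcup$;
\item allocating a coin to a port of the same type. Each coin is allocated at most once and each port receives at most one coin.
\end{itemize}
Bob's actions are choosing one of the two components of an occurrence of $\sqcap$. At each occurrence a choice is made at most once; an occurrence at which it has been made is \emph{resolved}. A \emph{strategy} of Alice is a function that assigns to every finite sequence of moves of Bob her next move.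

The final position is evaluated under every assignment of genuine/false to the coins:
\begin{itemize}
\item an occurrence $\neg x$ has the value true iff it is a false coin, so it has the value false iff the coin is genuine;
\item a port has the value true iff a genuine coin has been allocated to it (so an empty port has the value false);
\item $\mathbf 1$ is true, $\mathbf 0$ is false, and $\wedge,\vee$, including the infinite ones, are evaluated classically;
\item a resolved occurrence of $\sqcap$ or $\sqcup$ has the value of the chosen component; an unresolved $\sqcap$ is true, an unresolved $\sqcup$ is false.
\end{itemize}
To avoid confusion, we say ``genuine'' or ``false'' when we speak of coins as coins, and ``true'' or ``false'' for the values of ports and of compound suboformulae. Alice wins the play iff the final position is true under \emph{every} assignment. A formula $A$ is \emph{accomplishable} if Alice has a winning strategy in $[A]$, and \emph{computably accomplishable} if she has a computable one. We write $\mathrm{Acc}$ and $\mathrm{CAcc}$ for the two sets of formulae.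

\begin{example}\label{ex:first}
(1) In $\neg x\vee x$ Alice allocates the coin to the port and wins: if the coin is false, the first disjunct is true, otherwise the second is. The formula $\neg x\vee(x\wedge x)$ is not accomplishable: there is one coin for two ports, and if the coin is genuine, the first disjunct is false and one of the ports is empty.

(2) In $(\neg x\sqcap\neg y)\vee(x\sqcup y)$ Alice waits for Bob's choice, makes the same choice and allocates the chosen coin. If Bob never chooses, the first disjunct is true.

(3) In $?\neg x\vee{!x}$ Alice allocates, in her $n$-th move, the $n$-th coin to the $n$-th port. If all coins are genuine, $!x$ is true; otherwise $?\neg x$ is. The formula $\neg x\vee{!x}$ is not accomplishable, for the same reason as $\neg x\vee(x\wedge x)$.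
\end{example}

So the coins are resources that can be used once and may be discarded, and Alice, who never learns which of them are genuine, must arrange her deliveries so that they are correct in all cases.

\subsection{The question and the results}

For formulae without exponentials only finitely many actions are possible in the game, and Japaridze's calculus CL2 for propositional computability logic \cite{CL2} is a sound and complete axiomatization of the accomplishable ones. (Here variables are read as general atoms, $\neg$ as negation, $\wedge,\vee$ as parallel and $\sqcap,\sqcup$ as choice conjunction and disjunction, and $\mathbf 1,\mathbf 0$ as $\top,\bot$.) Can the exponentials be axiomatized as well? The minimal condition for this is enumerability, and \cite{ARS} poses the question: is $\mathrm{Acc}$ computably enumerable? Is $\mathrm{CAcc}$?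

Extrapolating from CL2 one might guess that suitable rules for $!$ and $?$ exist. For $?$ alone this guess is correct as far as enumerability is concerned: an infinite disjunction that is true is true because of one of its members, and compactness turns this into finite certificates (Theorem~\ref{thm:sharp}). But $!$ obliges Alice to deliver infinitely often, which no finite stage of the play certifies. We show that this is fatal.

For a class $\Gamma$ of sets, a set is \emph{$\Gamma$-hard} if every set in $\Gamma$ is reducible to it by a computable map, and \emph{$\Gamma$-complete} if, moreover, it belongs to $\Gamma$.

\begin{theorem}\label{thm:main}
There is a computable map $M\mapsto A_M$ from deterministic counter machines to formulae such that $A_M$ is computably accomplishable if $M$ does not halt, and $A_M$ is not accomplishable if $M$ halts. Consequently $\mathrm{Acc}$ and $\mathrm{CAcc}$ are $\Pi^0_1$-hard, and neither of them is computably enumerable.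
\end{theorem}

The classes in the next theorem are recalled in Section~\ref{sec:hier}.

\begin{theorem}\label{thm:hier}
\begin{enumerate}
\item[(a)] $\mathrm{Acc}$ is $\Sigma^1_1$-hard and belongs to $\Sigma^1_2$. In particular, it is not $\Pi^1_1$, not hyperarithmetical and not arithmetical.
\item[(b)] $\mathrm{CAcc}$ is $\Sigma^0_3$-hard and belongs to $\Pi^1_1$.
\item[(c)] Some accomplishable formula has no hyperarithmetical, a fortiori no computable, winning strategy. Hence $\mathrm{CAcc}\subsetneq\mathrm{Acc}$.
\end{enumerate}
The hardness results and \textup{(c)} already hold for formulae without $\sqcup,\mathbf 0,\mathbf 1$ and with a single $!$, applied to a variable.
\end{theorem}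

\begin{theorem}\label{thm:sharp}
For formulae without $!$, accomplishability and computable accomplishability coincide, and the set of accomplishable $!$-free formulae is computably enumerable, in fact $\Sigma^0_1$-complete.
\end{theorem}

Thus $!$ is exactly what destroys enumerability. We do not determine the exact level of $\mathrm{Acc}$ between $\Sigma^1_1$-hard and $\Sigma^1_2$, nor that of $\mathrm{CAcc}$ between $\Sigma^0_3$-hard and $\Pi^1_1$.

Section~\ref{sec:readings} settles an ambiguity in the rules. Section~\ref{sec:formula} develops the formula $A_M$ from small examples; the crucial point is how resources that may be discarded can test a counter for zero. Sections~\ref{sec:alice} and~\ref{sec:bob} give the strategies of Alice and Bob, Section~\ref{sec:reduction} combines them and proves Theorem~\ref{thm:main}, and Sections~\ref{sec:hier} and~\ref{sec:sharp} prove the other two theorems.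

\section{Two readings of the rules}\label{sec:readings}

The rules do not say whether a player may act inside a component that has not been chosen. Call an occurrence in $\hat A$ \emph{visible} in a position if at every occurrence of $\sqcap$ or $\sqcup$ properly above it the component containing it has been chosen. In the \emph{strict} game a choice is legal only at a visible occurrence, and an allocation only if both the coin and the port are visible. In the \emph{liberal} game there is no such restriction.

\begin{lemma}\label{lem:readings}
From a winning strategy of Alice in the strict game on $A$ one can compute a winning strategy in the liberal game on $A$, and vice versa.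
\end{lemma}

\begin{proof}
Under a given assignment the value of a position depends only on the choices at visible occurrences and the values of visible coins, ports and constants, because an unresolved $\sqcap$ or $\sqcup$ has a constant value and a resolved one has the value of the chosen component.

\emph{From liberal to strict.} Let $\sigma$ win the liberal game. In the strict game Alice imagines a liberal play in which Bob makes his actual moves and $\sigma$ answers them. She keeps a list of the actions of $\sigma$ not yet performed and performs each of them at her first move at which it is legal (possibly never). Let $p_s$ and $p_l$ be the final positions of the actual and the imagined play. As sets of actions, $p_s\subseteq p_l$, so what is visible in $p_s$ is visible in $p_l$. The converse follows by induction on the number of choice connectives above the occurrence: if the occurrence is visible in $p_l$ and $o$ is the lowest choice connective above it, then $o$ is visible in $p_l$ and hence in $p_s$, so the choice made at $o$ in the imagined play is either Bob's and was also made in the actual play, or Alice's and became legal and was performed. Consequently $p_s$ contains every choice of $p_l$ at a visible occurrence and every allocation of $p_l$ with visible coin and visible port. The only remaining difference that can matter is that a visible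 port which in $p_l$ holds an invisible coin is empty in $p_s$. Given an assignment $\alpha$, let $\alpha'$ be obtained from it by making all invisible coins false. Then $p_s$ has under $\alpha$ the value that $p_l$ has under $\alpha'$, which is true.

\emph{From strict to liberal.} Let $\sigma$ win the strict game. In the liberal game Alice follows $\sigma$ but conceals from $\sigma$ each action of Bob until it is legal, in the strict sense, in the position seen by $\sigma$; then she reports it. In the end the actual position differs from the one seen by $\sigma$ only by choices of Bob at occurrences that are invisible in the latter. Such choices make nothing visible, since each of them lies in a component that is not chosen. So the two positions have the same visible occurrences and the same value under every assignment.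
\end{proof}

Since the translations are computable, none of our statements depends on the reading. \emph{From now on we use the liberal game.} Its advantage is that a position is simply a set of actions, whose order is irrelevant.

\section{The formula}\label{sec:formula}

\subsection{A token that moves}\label{sub:token}

Here is the smallest case in which an infinite computation appears. Consider
\[
F=\neg q\vee{!g}\vee{?\bigl(q\wedge(\neg q\vee\neg g)\bigr)} .
\]
We call each of the infinitely many disjuncts of $?B$ a \emph{copy} of $B$. A copy of $q\wedge(\neg q\vee\neg g)$ is false iff the following implication holds: if its port $q$ is true, then both its coins are genuine. It is thus a machine that converts a genuine coin $q$ into a genuine $q$ and a genuine $g$, unless it is true, in which case Alice wins anyway. Let her allocate the top-level coin $\neg q$ to the port of a first copy $C_1$, the coin $\neg q$ of $C_i$ to the port $q$ of $C_{i+1}$, and the coin $\neg g$ of $C_i$ to the $i$-th port of $!g$, for $i=1,2,\dots$. If an assignment makes the first disjunct and all copies false, then by induction on $i$ all coins of $C_i$ are genuine, so $!g$ is true. Hence $F$ is accomplishable.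

Now replace the coin $\neg q$ in the copies by $\neg p$ for a new variable $p$. In any final position let Bob declare genuine exactly the top-level coin and the two coins of the copy holding it, if there is such a copy. This copy is false, all others are false because their ports are, and among the infinitely many ports of $!g$ at most one is true. Alice loses: the token got stuck.

The general principle is visible here. Alice has to make the goal $!g$ true under those assignments for which everything else is false, and then every copy is an implication from its ports to its coins. Bob answers with an assignment that makes genuine only what is forced. With several variables $q$ for the states of a finite automaton, the same construction expresses that the automaton has an infinite run with infinitely many $g$-transitions. That property is decidable, so we need counters.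

\subsection{Counter machines}

A \emph{counter machine} $M$ has finitely many states, an initial state $q_0$, counters $1,\dots,k$ with $k\ge1$, and a finite set of transitions $\delta=(q,\mathrm{op},q')$ with $\mathrm{op}\in\{\mathrm{inc}_c,\mathrm{dec}_c,\mathrm{zero}_c\}$; we call $q$ the source and $q'$ the target of $\delta$. Some transitions are marked \emph{accepting}. The operation $\mathrm{inc}_c$ is always enabled, $\mathrm{dec}_c$ is enabled iff counter $c$ is at least $1$, and $\mathrm{zero}_c$ is enabled iff counter $c$ is $0$ and changes no counter. A \emph{run} is a finite or infinite sequence of consecutively enabled transitions that starts in $q_0$ with all counters $0$. It is \emph{recurring} if it is infinite and uses accepting transitions infinitely often. $M$ is \emph{deterministic} if every configuration enables at most one transition; then $M$ \emph{halts} if its maximal run is finite. We use the standard fact that counter machines with enough counters can carry out any computation; an unconditional jump is a zero-test of a counter that is never incremented.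

\subsection{How to test for zero}

Increments and decrements look easy: let an increment output an extra coin $\neg a_c$, and let a decrement have an extra port $a_c$. Since a coin can be allocated only once, each decrement needs its own earlier increment.

A zero-test is the real difficulty. Alice may discard coins, so unused coins $\neg a_c$ do not prevent her from doing anything: a port can certify that a coin is present, but not that it is absent. The remedy is to turn absence into presence. With every increment of counter $c$ Alice must register a \emph{debt}, a port $d_c$, and every decrement outputs a coin $\neg d_c$ that pays one debt. Counter $c$ is zero iff all its debts are paid. At a zero-test Bob chooses, by a $\sqcap$, either to let the simulation go on or to \emph{challenge}; a challenge yields a coin $\neg z_c$, which leads to an audit $E_c$ of the debts.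

The number of debts to be audited is unbounded, but the audit formula is fixed. So the debts are put on a chain along which a second token $r$ travels. A first attempt at the registration of a debt is
\[
r\wedge\bigl(\neg t_c\vee(d_c\wedge\neg r)\bigr):
\quad\text{if the port $r$ is true, then $t_c$ is genuine, and if also $d_c$ is paid, $r$ is genuine.}
\]
Here $\neg t_c$ is a receipt which the increment demands by a port $t_c$, and the coin $\neg r$ goes to the next registration. When the audit begins, the last $\neg r$ is delivered to it. This coin is certainly genuine if all debts are paid, and Alice passes the audit if it is genuine.

But this attempt is unfair to Alice. If one debt stays unpaid, the later coins $\neg r$ may be false, and so may the later receipts. For instance, on a machine with one counter, one state and one transition, an accepting increment, no debt is ever paid (there are no coins of type $d_1$ at all). Bob can then break the chain of $r$-tokens at its first member, so that at most one receipt is genuine, and the simulation gets stuck by the second increment although the machine runs forever. Therefore Bob has to compensate Alice for breaking the chain at an unpaid debt: he must then supply arbitrarily many coins $\neg b$, each of which can replace a later receipt. This leads to the final formulae.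

\begin{definition}
The variables are the states $q$ of $M$; $r,b,g$; and $t_c,a_c,d_c,z_c$ for each counter $c$; all of them are distinct. Below, $[\vee\neg g]$ is present iff $\delta$ is accepting.
\begin{align*}
\delta=(q,\mathrm{inc}_c,q')&: & B_\delta&= q\wedge(t_c\vee{?b})\wedge(\neg q'\vee\neg a_c\,[\vee\neg g]),\\
\delta=(q,\mathrm{dec}_c,q')&: & B_\delta&= q\wedge a_c\wedge(\neg q'\vee\neg d_c\,[\vee\neg g]),\\
\delta=(q,\mathrm{zero}_c,q')&: & B_\delta&= q\wedge\bigl((\neg q'\,[\vee\neg g])\sqcap\neg z_c\bigr),\\
\text{counter }c&: & R_c&= r\wedge\bigl(\neg t_c\vee((d_c\vee{?\neg b})\wedge\neg r)\bigr),\\
\text{counter }c&: & E_c&= z_c\wedge\Bigl(r\vee\bigvee_{c'\ne c}{?\neg d_{c'}}\Bigr).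
\end{align*}
For a goal formula $G$ put
\[
A_M^G=\neg q_0\vee\neg r\vee G\vee\bigvee_\delta{?B_\delta}\vee\bigvee_c{?R_c}\vee\bigvee_c{?E_c},
\qquad A_M=A_M^{!g}.
\]
Empty disjunctions are omitted; thus $E_c=z_c\wedge r$ for $k=1$. The only other goal we use is $G=h$, where $h\ne q_0$ is a state without outgoing transitions; whenever we write $A_M^h$, we assume this and that no transition is marked accepting.
\end{definition}

The top-level coins $\neg q_0$ and $\neg r$ are the \emph{root coin} and the \emph{$r$-root coin}. A \emph{state coin} is a coin whose type is a state; the \emph{state port} of a copy of $B_\delta$ is its port $q$. A copy of a $B_\delta$ whose operation is a zero-test will itself be called a zero-test, and similarly for increments and decrements; it is resolved \emph{left} or \emph{right} when Bob makes his choice. The \emph{output coins} of an increment or decrement are the coins in its last conjunct; those of a zero-test resolved left are the coins in its left component; a zero-test that is unresolved or resolved right has none. A copy that has output coins has exactly one state coin among them, its \emph{output state coin}.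

The coins $\neg d_{c'}$ in $E_c$ are there because an audit of counter $c$ should ignore the other counters: it pays all their debts.

\subsection{Falsity as implications}\label{sub:rules}

Let a final position be given. Call an assignment \emph{adverse} if every top-level disjunct other than $G$ is false under it, where each copy of a $B_\delta$, $R_c$ or $E_c$ counts as a top-level disjunct. Then
\begin{equation}\label{eq:adverse}
\text{Alice wins iff $G$ is true under every adverse assignment.}
\end{equation}
A conjunction of $P$ and $Q$ is false iff $Q$ is false in case $P$ is true, and a disjunction of coins is false iff all of them are genuine. So an assignment is adverse iff the root coin and the $r$-root coin are genuine and every copy satisfies the condition for its kind: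
\begin{enumerate}
\item[(I)] \emph{increment of $c$}: if the state port is true, and the port $t_c$ or at least one port $b$ is true, then all output coins are genuine;
\item[(D)] \emph{decrement of $c$}: if the state port and the port $a_c$ are true, then all output coins are genuine;
\item[(Z)] \emph{zero-test of $c$}: if the state port is true, then the copy is resolved, and either it is resolved left and all output coins are genuine, or it is resolved right and its coin $\neg z_c$ is genuine;
\item[(R)] \emph{copy of $R_c$}: if the port $r$ is true, then the coin $\neg t_c$ is genuine, and moreover the coin $\neg r$ is genuine, or the port $d_c$ is false and all coins $\neg b$ are genuine;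
\item[(E)] \emph{copy of $E_c$}: if the port $z_c$ is true, then the port $r$ is false and all coins $\neg d_{c'}$ are genuine.
\end{enumerate}

\subsection{The smallest zero-tests}\label{sub:smallest}

Take one counter, drop the index $1$, and use the goal $G=h$.

\begin{example}[a correct test]\label{ex:good}
Let $M$ have the transitions $(q_0,\mathrm{inc},q_1)$, $(q_1,\mathrm{dec},q_2)$, $(q_2,\mathrm{zero},h)$. Alice uses one copy of each $B_\delta$, in this order $D_1,D_2,D_3$, and one copy $P_1$ of $R$. She allocates the root coin, the $\neg q_1$ of $D_1$ and the $\neg q_2$ of $D_2$ to the state ports of $D_1,D_2,D_3$, respectively; the $r$-root coin to the port $r$ of $P_1$ and the receipt $\neg t$ of $P_1$ to $D_1$; the $\neg a$ of $D_1$ to $D_2$; and the $\neg d$ of $D_2$ to the port $d$ of $P_1$. If Bob resolves $D_3$ left, she allocates its coin $\neg h$ to $G$. If he resolves it right, she takes a copy $e$ of $E=z\wedge r$ and allocates to it the $\neg z$ of $D_3$ and the $\neg r$ of $P_1$; see Figure~\ref{fig:good}.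

Consider an adverse assignment. The port $r$ of $P_1$ is true, so its $\neg t$ is genuine by (R). By (I) the coins $\neg q_1,\neg a$ of $D_1$ are genuine, by (D) so are $\neg q_2,\neg d$ of $D_2$. By (Z), $D_3$ must be resolved; if left, then $\neg h$ is genuine and $G$ is true. If right, then $\neg z$ is genuine, so by (E) the port $r$ of $e$ is false, that is, the coin $\neg r$ of $P_1$ is false. Now (R) says that the port $d$ of $P_1$ is false. But it holds a genuine coin: in this case there is no adverse assignment. By \eqref{eq:adverse} Alice wins.
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[>=stealth]
\node (q) at (0,1.9) {root coin};
\node[draw,rounded corners] (D1) at (2.8,1.9) {$D_1$: inc};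
\node[draw,rounded corners] (D2) at (6,1.9) {$D_2$: dec};
\node[draw,rounded corners] (D3) at (9.2,1.9) {$D_3$: zero};
\node (r) at (0,0) {$r$-root coin};
\node[draw,rounded corners] (P) at (4.4,0) {$P_1$: debt};
\node[draw,rounded corners] (e) at (9.2,0) {$e$: audit};
\draw[->] (q) -- node[above] {$q_0$} (D1);
\draw[->] (D1) -- node[below] {$q_1$} (D2);
\draw[->] (D1) to[bend left=35] node[above] {$a$} (D2);
\draw[->] (D2) -- node[above] {$q_2$} (D3);
\draw[->] (P) -- node[left] {$t$} (D1);
\draw[->] (D2) -- node[right] {$d$} (P);
\draw[->] (D3) -- node[right] {$z$} (e);
\draw[->] (r) -- node[below] {$r$} (P);
\draw[->] (P) -- node[below] {$r$} (e);
\end{tikzpicture}
\caption{Alice's allocations for the run inc, dec, zero when Bob challenges the zero-test. Boxes are copies. An arrow labeled $x$ is the allocation of a coin $\neg x$ of its source (or of the root coin in question) to a port $x$ of its target. The upper row simulates the machine; the lower row is the chain of debts, ending in the audit. The arrow $d$ pays the debt $P_1$.}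
\label{fig:good}
\end{figure}

\begin{example}[a wrong test]\label{ex:bad}
Let $M$ have the transitions $(q_0,\mathrm{inc},q_1)$, $(q_1,\mathrm{zero},h)$, so that the counter is $1$ at the test. Let Alice use copies $D_1$, $D_2$, $P_1$ as before. Bob resolves $D_2$ right, and Alice moves its $\neg z$ and the $\neg r$ of $P_1$ to a copy $e$ of $E$. Let exactly the following coins be genuine: the root coin and the $r$-root coin, the $\neg q_1,\neg a$ of $D_1$, the $\neg z$ of $D_2$, and the $\neg t$ and all $\neg b$ of $P_1$. All conditions hold: (I) and (Z) because the coins of $D_1$ and the $\neg z$ of $D_2$ are genuine, (R) for $P_1$ because its $\neg t$ and all its $\neg b$ are genuine and its port $d$ is empty, (E) for $e$ because its port $r$ holds a false coin; unused copies have empty ports. The port $G=h$ is not true, so Alice loses this play. Bob has broken the $r$-chain at the unpaid debt.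
\end{example}

The next two sections do the same for arbitrary machines and arbitrary play.

\section{Alice's strategy}\label{sec:alice}

Alice follows a run as in Example~\ref{ex:good}. In addition, she supplies every increment with one $b$-coin from each earlier debt, in case Bob has broken the $r$-chain there.

\begin{lemma}\label{lem:alice}
If $M$ has a recurring run $\rho$, Alice has a winning strategy in $[A_M]$ that is computable in $\rho$. If $M$ has a finite run ending in $h$, Alice has a computable winning strategy in $[A_M^h]$.
\end{lemma}

\begin{proof}
\emph{The strategy.} Let $\rho=\delta_1\delta_2\dots$ be the run; if $G=h$, it is finite, and nonempty since $h\ne q_0$. Alice carries out steps $1,2,\dots$, at most one in each of her moves. Step $i$ uses a new copy $D_i$ of $B_{\delta_i}$, and if $\delta_i$ is the $m$-th increment of the run (of any counter), also a new copy $P_m$ of the corresponding $R_c$. The \emph{current $r$-coin} is the $r$-root coin before the first increment, and later the coin $\neg r$ of the latest $P_m$. Step $i$ consists of the following allocations.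
\begin{itemize}
\item The root coin, if $i=1$, or the output state coin of $D_{i-1}$, if $i>1$, goes to the state port of $D_i$.
\item If $\delta_i$ is accepting (so $G={!g}$), the coin $\neg g$ of $D_i$ goes to the first free port of $!g$.
\item If $\delta_i$ is $\mathrm{inc}_c$ and the $m$-th increment: the current $r$-coin goes to the port $r$ of $P_m$, and the coin $\neg t_c$ of $P_m$ to the port $t_c$ of $D_i$. For each $m'<m$ a new coin $\neg b$ of $P_{m'}$ goes to a new port $b$ of $D_i$.
\item If $\delta_i$ is $\mathrm{dec}_c$: an unused coin $\neg a_c$ of an earlier $D_{i'}$ goes to the port $a_c$ of $D_i$, and the coin $\neg d_c$ of $D_i$ goes to the port $d_c$ of an earlier copy $P_m$ of $R_c$ whose port $d_c$ is free. Both exist because counter $c$ is at least $1$: so far there were more increments than decrements of $c$.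
\end{itemize}
After step $i$, if $\delta_i$ is not a zero-test, Alice goes on to step $i+1$, if there is one. If $\delta_i$ is a zero-test, she waits until $D_i$ is resolved (it may have been resolved before it was used). If it is resolved left, she goes on to step $i+1$, if there is one. If it is resolved right, she makes the following \emph{challenge move} and then stops acting. Let $\delta_i$ be $\mathrm{zero}_c$; she takes a new copy $e$ of $E_c$ and allocates
\begin{itemize}
\item the coin $\neg z_c$ of $D_i$ to the port $z_c$ of $e$, and the current $r$-coin to the port $r$ of $e$;
\item for each used $P_m$ of a type $R_{c'}$, $c'\ne c$, whose port $d_{c'}$ is free, a new coin $\neg d_{c'}$ of $e$ to that port.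
\end{itemize}
Since counter $c$ is $0$, the run so far has as many decrements as increments of $c$, so the ports $d_c$ of all used copies of $R_c$ hold coins of used decrements. Finally, if $G=h$ and the last step has been made (and its copy, if a zero-test, is resolved left), Alice allocates the last output state coin, a coin $\neg h$, to $G$.

\emph{Verification.} Let an adverse assignment of the final position be given. By \eqref{eq:adverse} we have to show that $G$ is true. Let $\mu$ be the least $m$ such that $P_m$ is used and its coin $\neg r$ is false, if there is one. For every used $P_m$ with $m\le\mu$ (for every used $P_m$, if $\mu$ is undefined) the port $r$ is true, since it holds the $r$-root coin or the genuine $\neg r$ of $P_{m-1}$. Hence (R) gives: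
\begin{enumerate}
\item[(1)] for all used $P_m$ with $m\le\mu$ (all used $P_m$, if $\mu$ is undefined) the receipt, that is, the $t$-coin of $P_m$, is genuine;
\item[(2)] if $\mu$ is defined, the port $d$ of $P_\mu$ is false and all coins $\neg b$ of $P_\mu$ are genuine.
\end{enumerate}

\emph{Claim. For every used $D_i$ the state port is true, all output coins are genuine, and if $D_i$ is a zero-test, it is resolved; if it is resolved right, its $z$-coin is genuine.} We use induction on $i$. The state port holds the root coin or an output coin of $D_{i-1}$, so it is true. If $D_i$ is a zero-test, the rest is (Z). If it is a decrement, its port $a_c$ holds an output coin of an earlier increment, which is genuine by the induction hypothesis, and (D) applies. Let $D_i$ be the $m$-th increment. If $m\le\mu$ or $\mu$ is undefined, its port $t_c$ holds the receipt of $P_m$, which is genuine by (1). If $m>\mu$, one of its ports $b$ holds a coin $\neg b$ of $P_\mu$, which is genuine by (2). In both cases (I) applies. (This is where Alice needs the $b$-coins.)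

By the claim Alice does not wait forever. Suppose she makes the challenge move, at $D_n$ for counter $c$. The coin $\neg z_c$ of $D_n$ is genuine, so by (E) the port $r$ of $e$ is false and all $d$-coins of $e$ are genuine. The coin in the port $r$ of $e$ is thus false; it is not the $r$-root coin, so it is the coin $\neg r$ of some $P_m$, and $\mu$ is defined. The port $d$ of $P_\mu$ holds a coin of a used decrement, genuine by the claim, or a coin of $e$; it is true, which contradicts (2). So there is no challenge move.

Consequently all steps are carried out and all zero-tests among the $D_i$ are resolved left. If $G={!g}$, infinitely many of the steps are accepting, so every port of $!g$ receives an output coin of some $D_i$, which is genuine, and $!g$ is true. If $G=h$, the port $h$ holds an output coin of the last $D_i$ and is true.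
\end{proof}

\section{Bob's strategy}\label{sec:bob}

Alice need not play as in Section~\ref{sec:alice}. She may misplace receipts, connect copies in strange ways, or run many disconnected simulations. Bob follows only the two chains that start from the root coins and declares false all coins that he is not forced to declare genuine.

\paragraph{The path.} In a given position let $D_1$ be the copy of some $B_{\delta_1}$ whose state port holds the root coin, if there is one. Given $D_i$, a copy of $B_{\delta_i}$, let $D_{i+1}$ be the copy of some $B_{\delta_{i+1}}$ whose state port holds the output state coin of $D_i$, if $D_i$ has output coins and there is such a copy. Otherwise the path ends with $D_i$; in particular it ends at an unresolved zero-test, at a zero-test resolved right, and at a copy whose output state coin lies in the goal port $h$. Since a coin is allocated only once, the path is well defined. Its members are distinct: if $D_i=D_j$ with $i<j$ and $i$ least possible, then $i=1$ would mean that one port holds both the root coin and a coin of $D_{j-1}$, while for $i>1$ the coin in the common port would belong to both $D_{i-1}$ and $D_{j-1}$, so $D_{i-1}=D_{j-1}$. As types match, the source of $\delta_1$ is $q_0$ and the source of $\delta_{i+1}$ is the target of $\delta_i$. Once $D_1,\dots,D_i$ are on the path, they remain its first $i$ members.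

\paragraph{The $r$-path.} Similarly, $P_1$ is the copy of some $R_c$ whose port $r$ holds the $r$-root coin, and $P_{m+1}$ is the copy of some $R_c$ whose port $r$ holds the coin $\neg r$ of $P_m$. The $r$-path ends if the relevant $r$-coin is not allocated or is allocated to a copy of an $E_c$. Its members are distinct by the same argument.

\paragraph{Strategy $S$.} At each of his moves, as long as the current path ends with an unresolved zero-test $D_i$, of counter $c$ say, Bob computes the number $v$ of increments of $c$ minus the number of decrements of $c$ among $D_1,\dots,D_{i-1}$, and resolves $D_i$ left if $v=0$ and right if $v\ne0$. He does nothing else.

A choice may lengthen the path, if Alice has already allocated the coin in question, but the members of the path hold distinct allocated coins, of which there are finitely many at any time. So each move is finite, and $S$ is computable. In the final position every zero-test $D_i$ on the path is resolved: after finitely many moves $D_1,\dots,D_i$ are on the current path, and at his next move Bob resolves $D_i$ unless this has been done.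

\begin{lemma}\label{lem:bob}
If Bob follows $S$, then for the final position there are $l\in\{0,1,2,\dots\}\cup\{\infty\}$ and an adverse assignment such that
\begin{itemize}
\item $D_i$ is defined and has output coins for all $i\le l$ (for all $i$, if $l=\infty$), and $\delta_1\delta_2\dots\delta_l$ is a run of $M$ (infinite, if $l=\infty$);
\item the genuine state coins and $g$-coins are exactly the root coin and the state coins and $g$-coins among the output coins of the $D_i$, $i\le l$.
\end{itemize}
\end{lemma}

The idea is to follow the path as long as Alice simulates $M$ correctly. If the path stops by itself, or never stops, we take the whole of it; otherwise we cut it where Alice cheated, that is, at a decrement without an increment, at an increment without a receipt, or at a wrong zero-test. Only the last case needs an assignment that breaks the $r$-chain.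

\begin{proof}
All notions refer to the final position. Call $l$ \emph{admissible} if $D_i$ is defined and has output coins for all $i\le l$ (for all $i$, if $l=\infty$). Every $l$ smaller than the number of members of the path is admissible.

\emph{The standard assignments.} For admissible $l$ let $\alpha_l$ make genuine exactly the root coin; the $r$-root coin; the output coins of $D_i$ for $i\le l$; and the coins $\neg t$ and $\neg r$ of all members of the $r$-path. Then the second item of the lemma holds. We claim:
\begin{enumerate}
\item[$(*)$] \emph{Under $\alpha_l$ every top-level disjunct other than $G$ is false, except possibly the copy $D_{l+1}$ (if $l<\infty$ and it exists).}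
\end{enumerate}
Indeed, the root coin and the $r$-root coin are genuine. $D_i$ with $i\le l$ is false as its output coins are genuine. The genuine state coins are the root coin and the output state coins of the $D_i$, $i\le l$; those of them which are allocated to copies of $B_\delta$'s are allocated to members of the path with index at most $l+1$. So every other copy of a $B_\delta$ has a false state port. A member of the $r$-path has genuine $\neg t$ and $\neg r$ and satisfies (R). A copy of an $R_c$ off the $r$-path has a false port $r$, since the genuine $r$-coins are the $r$-root coin and those of the $r$-path, and where these are allocated to copies of $R$'s, these copies are on the $r$-path. Copies of $E_c$ are false because no $z$-coin is genuine.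

\emph{Runs.} Call a decrement $D_j$ on the path, of counter $c$, \emph{unfunded} if its port $a_c$ does not hold the coin $\neg a_c$ of an increment $D_i$ with $i<j$. We claim:
\begin{enumerate}
\item[$(**)$] \emph{If $l$ is admissible and no decrement $D_j$ with $j\le l$ is unfunded, then $\delta_1\dots\delta_l$ is a run.}
\end{enumerate}
The states match. Let $j\le l$ be finite and suppose that $\delta_1\dots\delta_{j-1}$ is a run; we show that $\delta_j$ is enabled after it. If $\delta_j$ is $\mathrm{dec}_c$, then all decrements of $c$ among $D_1,\dots,D_j$ hold distinct $a_c$-coins of increments of $c$ among $D_1,\dots,D_{j-1}$, and each of these increments has only one such coin. So there are more increments than decrements of $c$ among $D_1,\dots,D_{j-1}$, and counter $c$ is at least $1$. If $\delta_j$ is $\mathrm{zero}_c$, then $D_j$ is resolved left because it has output coins. So Bob computed $v=0$, and $v$ is the value of counter $c$ after $\delta_1\dots\delta_{j-1}$.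

The task is now to find an admissible $l$ for which $(**)$ applies and $D_{l+1}$ is absent or can be made false.

\emph{Case 1: some decrement on the path is unfunded.} Let $D_j$ be the first, of counter $c$, and $l=j-1$. By $(**)$, $\delta_1\dots\delta_l$ is a run. Coins of type $a_c$ occur only in increments of $c$, and the genuine ones under $\alpha_l$ belong to $D_1,\dots,D_{j-1}$. So the port $a_c$ of $D_j$ is false, $D_j$ is false, and $\alpha_l$ is adverse by $(*)$.

From now on no decrement on the path is unfunded, so $(**)$ applies to every admissible $l$.

\emph{Case 2: the path is infinite.} Take $l=\infty$ and $\alpha_\infty$, which is adverse by $(*)$.

\emph{Case 3: the path is empty \textup{(}put $n=0$\textup{)}, or it is $D_1,\dots,D_n$ with $n\ge1$ and $D_n$ is not a zero-test resolved right.} As zero-tests on the path are resolved, $l=n$ is admissible. There is no $D_{n+1}$, and $\alpha_n$ is adverse by $(*)$.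

\emph{Case 4: the path is $D_1,\dots,D_n$, and $D_n$ is a $\mathrm{zero}_c$ resolved right.} Then $\delta_1\dots\delta_{n-1}$ is a run. Let $I$ and $J$ be the numbers of $\mathrm{inc}_c$ and of $\mathrm{dec}_c$ in it. Then $I-J\ge0$ as this is a counter value, and $I-J\ne0$ as Bob resolved $D_n$ right. So $J<I$: there are unpaid debts of $c$, provided that Alice registered her increments.

\emph{Case 4a: for some increment $D_i$, $i<n$, of some counter, the port $t$ does not hold the $t$-coin of a member of the $r$-path.} Take $l=i-1$. Under $\alpha_l$ this port is false, and so are all $b$-coins. So $D_i$ is false, and $\alpha_l$ is adverse by $(*)$.

\emph{Case 4b: otherwise.} The $I$ increments of $c$ among $D_1,\dots,D_{n-1}$ hold $t_c$-coins of $I$ distinct copies of $R_c$ on the $r$-path. The only coins of type $d_c$ in $D_1,\dots,D_{n-1}$ are those of the $J<I$ decrements of $c$, one in each. Hence one of these copies of $R_c$, say $P_m$, has a port $d_c$ that does not hold a coin of $D_1,\dots,D_{n-1}$. Bob breaks the chain at $P_m$. Let $l=n-1$, and let exactly the following coins be genuine: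
\begin{itemize}
\item the root coin, the output coins of $D_1,\dots,D_{n-1}$, and the coin $\neg z_c$ of $D_n$;
\item the $r$-root coin, the coins $\neg r$ of $P_1,\dots,P_{m-1}$, and the coins $\neg t$ of $P_1,\dots,P_m$;
\item all coins $\neg b$ of $P_m$;
\item if the coin $\neg z_c$ of $D_n$ is allocated to a copy $e$ of $E_c$, all $d$-coins of $e$.
\end{itemize}
The second item of the lemma holds; we check that the assignment is adverse. The root coin and the $r$-root coin are genuine.

\emph{Copies of $B_\delta$.} $D_1,\dots,D_{n-1}$ have genuine output coins, and $D_n$ satisfies (Z) because its $\neg z_c$ is genuine. Where genuine state coins are allocated to copies of $B_\delta$'s, these are among $D_1,\dots,D_n$, so all other copies have false state ports.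

\emph{Copies of $R$.} For $i<m$ the coins $\neg t,\neg r$ of $P_i$ are genuine. In $P_m$ the coins $\neg t_c$ and all $\neg b$ are genuine, and the port $d_c$ is false: the coin it holds, if any, is not in $D_1,\dots,D_{n-1}$, and not in $e$ either, as $E_c$ contains no coins of type $d_c$; all other $d_c$-coins are false. So (R) holds for $P_m$. The genuine $r$-coins, namely the $r$-root coin and those of $P_1,\dots,P_{m-1}$, are held by $P_1,\dots,P_m$, so all other copies of $R$'s have false ports $r$.

\emph{Copies of $E$.} The port $r$ of $e$ is false for the same reason, and all $d$-coins of $e$ are genuine, so (E) holds for $e$, if $e$ exists. All other copies of $E$'s have false ports $z$, as $\neg z_c$ of $D_n$ is the only genuine $z$-coin.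
\end{proof}

\section{Runs and strategies}\label{sec:reduction}

\begin{theorem}\label{thm:reduction}
\begin{enumerate}
\item[(i)] $A_M$ is accomplishable iff $M$ has a recurring run. More precisely, a recurring run $\rho$ yields a winning strategy computable in $\rho$, and a winning strategy $\sigma$ yields a recurring run computable in $\sigma$. Hence $A_M\in\mathrm{CAcc}$ iff $M$ has a computable recurring run.
\item[(ii)] $A_M^h$ is accomplishable iff it is computably accomplishable iff $M$ has a run reaching $h$.
\end{enumerate}
\end{theorem}

\begin{proof}
From runs to strategies this is Lemma~\ref{lem:alice}. Conversely, let a winning strategy $\sigma$ of Alice play against $S$, and take $l$ and the adverse assignment from Lemma~\ref{lem:bob}. By \eqref{eq:adverse}, $G$ is true under it.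

(i) Each of the infinitely many ports of $G={!g}$ holds its own genuine $g$-coin. All of these are output coins of the $D_i$, $i\le l$, and each $D_i$ contains at most one $g$-coin. So $l=\infty$, and $\delta_1\delta_2\dots$ is an infinite run with infinitely many accepting transitions. As $S$ is computable, the play is computable in $\sigma$. Since the path is infinite, $D_1$ can be found by waiting until the root coin has been allocated, and $D_{i+1}$ by waiting until $D_i$ has an output state coin and this coin has been allocated. So the run is computable in $\sigma$.

(ii) The port $G=h$ holds a genuine coin $\neg h$. It is not the root coin, since $h\ne q_0$, so it is an output coin of some $D_i$ with $i\le l$, and the run $\delta_1\dots\delta_i$ reaches $h$. Thus accomplishability implies a run reaching $h$, which implies computable accomplishability.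
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $M$ be a deterministic counter machine and mark all its transitions accepting; for this marking form $A_M$. A recurring run is now just an infinite run. It exists iff $M$ does not halt, and then it is computable. By Theorem~\ref{thm:reduction}(i), if $M$ does not halt, $A_M\in\mathrm{CAcc}\subseteq\mathrm{Acc}$, and if $M$ halts, $A_M\notin\mathrm{Acc}$. The map $M\mapsto A_M$ is computable. Since counter machines can carry out any computation, the set of non-halting deterministic counter machines is $\Pi^0_1$-hard, and it is not computably enumerable (Minsky). Hence $\mathrm{Acc}$ and $\mathrm{CAcc}$ are $\Pi^0_1$-hard and not computably enumerable.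
\end{proof}

\section{Nondeterministic machines}\label{sec:hier}

Theorem~\ref{thm:reduction}(i) does not require $M$ to be deterministic. We first recall what is needed to exploit this. Let $f,f'$ range over functions $\mathbb N\to\mathbb N$, and let $\bar f(n)$ be a code of the sequence $(f(0),\dots,f(n-1))$. A set $X\subseteq\mathbb N$ is $\Sigma^0_3$ if $x\in X\iff\exists u\,\forall v\,\exists w\,Q(x,u,v,w)$ for a computable $Q$. It is $\Sigma^1_1$ if $x\in X\iff\exists f\,\theta(x,f)$ with an arithmetical $\theta$, and $\Sigma^1_2$ if $x\in X\iff\exists f\,\forall f'\,\theta(x,f,f')$ with an arithmetical $\theta$. Complements of $\Sigma$-sets are the corresponding $\Pi$-sets. Number quantifiers do not lead out of $\Sigma^1_1$ or $\Pi^1_1$, and several quantifiers of the same kind over functions can be contracted to one. A set, or a function given by its graph, is hyperarithmetical if it is both $\Sigma^1_1$ and $\Pi^1_1$; anything computable in a hyperarithmetical function is hyperarithmetical, and arithmetical sets are hyperarithmetical. Some $\Sigma^1_1$ set is not $\Pi^1_1$. By the normal form theorem, every $\Sigma^1_1$ set $X$ can be written as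
\[
x\in X\iff\exists f\,\forall n\,Q(x,\bar f(n))\qquad\text{with $Q$ computable.}
\]
By a theorem of Kleene, there is a computable $Q$ such that $\forall n\,Q(\bar f(n))$ for some $f$, but for no hyperarithmetical $f$.

\begin{proof}[Proof of Theorem~\ref{thm:hier}]
All formulae $A_M$ are without $\sqcup,\mathbf 0,\mathbf 1$ and contain $!$ only in $!g$. The proofs of hardness and of (c) below use only such formulae, which gives the last statement of the theorem.

\emph{Hardness in (a).} Let $X$ be $\Sigma^1_1$, in normal form. Let $N_x$ be a nondeterministic counter machine that loads $x$, sets $s$ to the code of the empty sequence, and then repeats forever: decide $Q(x,s)$ by a deterministic terminating subroutine; if $Q(x,s)$ fails, get stuck; if it holds, make an accepting transition; guess a number $m$ by nondeterministically iterating an increment; replace $s$ by the code of $s$ followed by $m$. No other transitions are accepting. A recurring run leaves every guessing phase, because these contain no accepting transitions, and passes every test. So the guessed numbers form an $f$, computable from the run, with $\forall n\,Q(x,\bar f(n))$. Conversely, such an $f$ computes a recurring run. By Theorem~\ref{thm:reduction}(i), $x\in X\iff A_{N_x}\in\mathrm{Acc}$, and $x\mapsto A_{N_x}$ is computable. So $\mathrm{Acc}$ is $\Sigma^1_1$-hard. As the classes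 of $\Pi^1_1$, hyperarithmetical and arithmetical sets are closed under computable reductions and do not contain all $\Sigma^1_1$ sets, $\mathrm{Acc}$ belongs to none of them.

\emph{Hardness in (b).} Let $x\in X\iff\exists u\,\forall v\,\exists w\,Q(x,u,v,w)$ with $Q$ computable. Let a machine, depending on $x$, guess $u$ without accepting transitions, and then deterministically, for $v=0,1,2,\dots$, search for a $w$ with $Q(x,u,v,w)$, making an accepting transition after each success and nowhere else. A recurring run must leave the guessing phase, and then all searches succeed for the guessed $u$, so $x\in X$. If $x\in X$, a correct guess of $u$ leads to a recurring run, which is computable since it is deterministic after the guess. So $x\in X$ iff the machine has a computable recurring run, and Theorem~\ref{thm:reduction}(i) applies.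

\emph{Upper bounds.} Code the occurrences in $\hat A$ and the finite sets of actions by numbers. Let $\sigma$ be a strategy of Alice and $\beta$ a sequence of moves of Bob. An action belongs to the final position iff it is made at some stage, so the final position is arithmetical in $(\sigma,\beta)$, uniformly in $A$; legality of all moves is arithmetical too. For each assignment $\alpha$ there is exactly one function $v$ from the suboformula occurrences of $\hat A$ to truth values that satisfies the evaluation clauses (by induction on the finite depth of $\hat A$), and satisfying them is an arithmetical condition. So ``$\sigma$ wins'' can be expressed as: for all $\beta$ that consist of legal moves, Alice's moves against $\beta$ are legal, and for all $\alpha,v$, if $v$ satisfies the evaluation clauses for $\alpha$ and the final position, then $v$ is true at the root. This is $\Pi^1_1$ in $\sigma$ and $A$. Hence $\mathrm{Acc}$ is $\Sigma^1_2$. For $\mathrm{CAcc}$ the quantifier over $\sigma$ is replaced by a number quantifier over indices of total computable strategies; totality is arithmetical, so $\mathrm{CAcc}$ is $\Pi^1_1$.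

\emph{Proof of (c).} Take $Q$ from Kleene's theorem and let $N$ be the machine constructed from it as in the hardness part of (a), without the parameter $x$. It has a recurring run, so $A_N$ is accomplishable. By Theorem~\ref{thm:reduction}(i) every winning strategy computes a recurring run of $N$, and hence an $f$ with $\forall n\,Q(\bar f(n))$. So no winning strategy is hyperarithmetical.
\end{proof}

\section{Formulae without the exponential AND}\label{sec:sharp}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}, hardness]
For a deterministic counter machine $M$ with a state $h\ne q_0$ without outgoing transitions and with no transition marked accepting, $A_M^h$ is $!$-free, and by Theorem~\ref{thm:reduction}(ii) it is accomplishable iff $M$ reaches $h$. Reaching a designated halting state is a $\Sigma^0_1$-complete property.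
\end{proof}

It remains to prove that the two notions coincide for $!$-free formulae and that their common set is computably enumerable. The idea is that a play is won when some finite part of it certifies the win and Bob cannot destroy such certificates forever. Let $A$ be $!$-free. For $N\ge1$ let $\hat A_N$ be obtained from $\hat A$ by keeping only the first $N$ disjuncts of every infinite disjunction, recursively; $\hat A_N$ is finite, since there are no infinite conjunctions. For a position $p$, a set of actions, let $p_N$ be $\hat A_N$ with the choices at its occurrences and the allocations to its ports that belong to $p$ (the allocated coins may lie outside $\hat A_N$), evaluated by the usual rules. A \emph{tautology} is a position $p$, or a truncation $p_N$, that is true under all assignments to all coins of $\hat A$.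

\begin{lemma}\label{lem:compact}
A position $p$, finite or infinite, is a tautology iff some $p_N$ is.
\end{lemma}

\begin{proof}
All connectives are monotone and truncation only removes disjuncts, so under a fixed assignment the value of $p_N$ is non-decreasing in $N$ and at most that of $p$. This gives one direction. Conversely, we claim that if a suboformula occurrence is true in $p$ under a given assignment, then for all sufficiently large $N$ it lies in $\hat A_N$ and its truncation is true in $p_N$. For coins, ports, constants, and unresolved $\sqcap$ this is immediate. It is inherited by resolved $\sqcap,\sqcup$ and by finite $\vee$ and $\wedge$ (for $\wedge$ take the larger of two bounds). An infinite disjunction that is true has a true disjunct, so the claim is inherited here as well. For an infinite conjunction, infinitely many bounds would have to be met by one $N$; this is why the claim needs that there is no $!$.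

Now let $p$ be a tautology. The sets $U_N=\{\alpha: p_N\text{ is true under }\alpha\}$ are clopen in the compact product space of all assignments, since $p_N$ depends on finitely many coins: those in $\hat A_N$ and those allocated to its ports. They increase with $N$, and by the claim they cover the space. Hence some $U_N$ is the whole space.
\end{proof}

For a finite position $p$ and an action $\beta$ write $p\beta=p\cup\{\beta\}$. Let $W_0=\emptyset$. For a finite position $p$ let $p\in W_{n+1}$ iff there are a finite extension $p'$ of $p$ by actions of Alice and a number $N$ such that $p'_N$ is a tautology and $p'\beta\in W_n$ for each of the finitely many actions $\beta$ of Bob at occurrences of $\sqcap$ in $\hat A_N$ unresolved in $p'$. We then say that $(p',N)$ \emph{witnesses} $p\in W_{n+1}$. So in $W_n$, $n\ge1$, Alice can produce a certificate and has to replace it fewer than $n$ times. Let $W=\bigcup_nW_n$. Directly from the definition: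
\begin{itemize}
\item $W_n\subseteq W_{n+1}$, by induction on $n$;
\item if actions of Alice lead from $p$ to an element of $W_n$, then $p\in W_n$;
\item the condition that the initial position, the empty set of actions, is in $W$ is computably enumerable, uniformly in $A$, because membership in $W$ is witnessed by a finite tree.
\end{itemize}
Bob may also act outside $\hat A_N$ while Alice relies on $(p',N)$. The next lemma says that this does him no good.

\begin{lemma}\label{lem:persist}
If $p\in W_n$ and $\gamma$ is an action of Bob available in $p$, then $p\gamma\in W_n$.
\end{lemma}

\begin{proof}
We use induction on $n$; for $n=0$ there is nothing to prove. Let $n\ge1$ and let $(p',N)$ witness $p\in W_n$. Since Alice's actions do not resolve occurrences of $\sqcap$, $\gamma$ is available in $p'$. If it is at an occurrence in $\hat A_N$, then $p'\gamma\in W_{n-1}\subseteq W_n$, and actions of Alice lead from $p\gamma$ to $p'\gamma$; so $p\gamma\in W_n$. Otherwise $(p'\gamma)_N=p'_N$ is a tautology. Let $\beta$ be an action of Bob in $\hat A_N$ available in $p'\gamma$. Then $p'\beta\in W_{n-1}$, and $\gamma$ is available in $p'\beta$, as the two actions are at different occurrences. So $p'\gamma\beta=(p'\beta)\gamma\in W_{n-1}$ by the induction hypothesis. Hence $(p'\gamma,N)$ witnesses $p\gamma\in W_n$.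
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}, enumerability]
We show for $!$-free $A$ that
\begin{equation}\label{eq:W}
A\in\mathrm{Acc}\iff A\in\mathrm{CAcc}\iff\text{the initial position is in }W .
\end{equation}

\emph{If the initial position is in $W$, Alice has a computable winning strategy.} In a position of $W_n$, $n\ge1$, she searches for a witness tree, with the witness $(p',N)$ at its root, and performs the actions leading to $p'$. Then she waits until Bob acts in $\hat A_N$. If he does, the position at her next move is $p'\beta$ together with finitely many further actions of Bob, for some $\beta$ in $\hat A_N$. Since $p'\beta\in W_{n-1}$, this position is in $W_{n-1}$ by Lemma~\ref{lem:persist}, and she continues in the same way with $n-1$ in place of $n$. As $W_0=\emptyset$, this occurs only finitely often. So from some time on there are fixed $p',N$ such that Bob never acts in $\hat A_N$ and Alice does not act. The final position $p^\infty$ satisfies $p^\infty_N=p'_N$, a tautology, and Alice wins by Lemma~\ref{lem:compact}.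

\emph{If the initial position is not in $W$, Alice has no winning strategy.} Bob keeps the position outside $W$. Alice's actions do not lead into $W$ from outside. At Bob's $k$-th move, let $p'\notin W$ be the position. If $p'_N$ is a tautology for some $N\le k$, he takes the least such $N$. There is an available action $\beta$ in $\hat A_N$ with $p'\beta\notin W$: otherwise the finitely many $p'\beta$ (perhaps there are none) would all lie in one $W_n$, and $(p',N)$ would witness $p'\in W_{n+1}$. Bob plays $\beta$. If there is no such $N$, he does nothing.

Suppose the final position $p^\infty$ of such a play were a tautology. By Lemma~\ref{lem:compact}, $p^\infty_N$ is a tautology for some $N$. As $\hat A_N$ is finite, there is a $K\ge N$ such that before Bob's $K$-th move all choices in $\hat A_N$ and all allocations to ports of $\hat A_N$ that occur in the play have been made. At his $K$-th move the position $p'$ then satisfies $p'_N=p^\infty_N$, a tautology, and $N\le K$. So he acts at an occurrence in some $\hat A_{N'}$ with $N'\le N$, hence in $\hat A_N$. This contradicts the choice of $K$. So Alice loses the play.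

This proves \eqref{eq:W}, because $\mathrm{CAcc}\subseteq\mathrm{Acc}$. The last condition in it is computably enumerable, and with the hardness already shown the theorem follows.
\end{proof}

\begin{thebibliography}{9}
\bibitem{ARS} \emph{On Abstract Resource Semantics And Computability Logic}, \url{http://lpcs.math.msu.su/~ver/papers/affine.pdf}.
\bibitem{CL2} G. Japaridze, \emph{Propositional computability logic II}.
\end{thebibliography}
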